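# Irreducibility of the cycle index of a primitive permutation group

## 1. Groups that contain a full cycle

Let $G$ be a permutation group on a set $\Omega$ of $n$ points. For $g\in G$ let $c_i(g)$ be the number of cycles of length $i$ in the cycle decomposition of $g$, with fixed points counted as cycles of length $1$. The cycle index of $G$ is $\frac1{|G|}\sum_{g}\prod_i s_i^{c_i(g)}$. The factor $1/|G|$ has no effect on reducibility, so we drop it and write
$$Z=\sum_{g\in G}\ \prod_{i=1}^n s_i^{c_i(g)}\in\mathbb Z[s_1,\dots,s_n].$$
For example, the alternating group on $4$ points has one identity, three products of two transpositions and eight $3$-cycles, so $Z=s_1^4+3s_2^2+8s_1s_3$.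

When is $Z$ an irreducible polynomial? One case is immediate.

**Proposition 1.** If $G$ contains an $n$-cycle, then $Z$ is irreducible in $\mathbb C[s_1,\dots,s_n]$.

*Proof.* The only monomial of $Z$ that involves $s_n$ is $s_n$ itself, contributed by the $n$-cycles. So $Z=Cs_n+R$ with $C>0$ a constant and $R$ free of $s_n$. If $Z=ff'$, the degrees in $s_n$ add to $1$, so one factor, say $f'$, is free of $s_n$. Comparing coefficients of $s_n$, we see that $f'$ divides $C$. So $f'$ is constant. $\square$

This covers $\mathrm{Sym}(n)$, and every transitive group of prime degree $p$: then $p$ divides $|G|$, Cauchy's theorem gives an element of order $p$, and in $\mathrm{Sym}(p)$ this is a $p$-cycle.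

In general there is no $n$-cycle, and no variable needs to occur linearly with a constant coefficient. Transitivity alone is then not enough. The group $C_3\times C_3$ acting regularly on itself has eight elements with three $3$-cycles, and
$$Z=s_1^9+8s_3^3=(s_1^3+2s_3)(s_1^6-2s_1^3s_3+4s_3^2).$$
The Klein four-group, acting regularly, has $Z=s_1^4+3s_2^2=(s_1^2+\sqrt{-3}\,s_2)(s_1^2-\sqrt{-3}\,s_2)$. Both factors are irreducible over $\mathbb C$, being linear in $s_2$ with constant leading coefficient, and they are exchanged by complex conjugation. So this $Z$ is irreducible over $\mathbb R$ but not over $\mathbb C$. The field matters, and we shall see the difference between $\mathbb R$ and $\mathbb C$ again.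

## 2. Primitive groups and the two theorems

**Definition.** A block of a transitive group $G$ is a nonempty set $B\subseteq\Omega$ such that for each $g\in G$ either $B^g=B$ or $B^g\cap B=\emptyset$. It is nontrivial if $1<|B|<n$. The group $G$ is primitive if it is transitive and has no nontrivial blocks.

In the regular group $C_3\times C_3$ the cosets of a subgroup of order $3$ are nontrivial blocks, so this group is not primitive. (The trivial group on two points is excluded, because it is not transitive.)

The text "Reducibility of the cycle index" (https://github.com/cameroncounts/web) is the source of the following conjecture: if $G$ is primitive of degree $n$, then the cycle index is irreducible in $\mathbb Z[s_1,\dots,s_n]$. We prove that it is true, in these forms.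

**Theorem A.** If $G$ is primitive of degree $n$, then $Z$ is irreducible in $\mathbb R[s_1,\dots,s_n]$, hence in $\mathbb Q[s_1,\dots,s_n]$. Since $s_1^n$ has coefficient $1$, $Z$ has content $1$, so it is irreducible in $\mathbb Z[s_1,\dots,s_n]$.

**Theorem B.** In fact $Z$ is irreducible in $\mathbb C[s_1,\dots,s_n]$.

The coefficient of $s_1^n$ is $1$ because only the identity fixes all points. The step to $\mathbb Z$ is this: in a factorization over $\mathbb Z$ one factor is a constant by irreducibility over $\mathbb Q$, and a constant integer factor divides the content. For $n=1$ we have $Z=s_1$; from now on $n>1$.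

## 3. Setting variables to zero

**A group of degree 9, by hand.** Let $V=\mathbb F_3^2$, let $h$ be the matrix $\begin{pmatrix}0&-1\\1&0\end{pmatrix}$, of order $4$, and let $G$ consist of all maps $x\mapsto h^kx+v$ with $v\in V$. The group $\langle h\rangle$ leaves no line invariant, since $X^2+1$ has no root in $\mathbb F_3$; as recalled in Section 4, $G$ is therefore primitive. The translations contribute $s_1^9+8s_3^3$. For $k=1,2,3$ the matrix $h^k-1$ is invertible, so every map $x\mapsto h^kx+v$ has exactly one fixed point and is conjugate to $h^k$. Hence
$$Z=s_1^9+8s_3^3+9s_1s_2^4+18s_1s_4^2 .$$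
Suppose $Z=ff'$. Put $s_4=0$ and $s_1=1$: the result is $1+8x^3+9y^4$ with $x=s_3$, $y=s_2$. Give $x$ weight $\frac13$ and $y$ weight $\frac14$. The part of largest weight is $8x^3+9y^4$, which is irreducible because $3$ and $4$ are coprime (Lemma 2 below). So one factor, say $f'$, becomes constant when $s_4=0$ and $s_1=1$. If we keep track of degrees, this says $f'|_{s_4=0}=\kappa s_1^{e'}$. Now put $s_1=0$ as well. The left side becomes $8s_3^3\ne0$, so $e'=0$, and $f'$ is constant.

All later arguments have this shape. We now set it up in general.

**Conventions.** Let $K$ be $\mathbb R$ or $\mathbb C$ and let $Z=ff'$ over $K$. Give $s_i$ degree $i$. Since $\sum_i ic_i(g)=n$, $Z$ is weighted homogeneous of degree $n$. A factor of a weighted homogeneous polynomial is weighted homogeneous, since both the parts of highest degree and the parts of lowest degree of the factors multiply. So $f$ and $f'$ are weighted homogeneous, of degrees $e$ and $e'$ with $e+e'=n$.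

For a set $S$ of lengths with $1\in S$, a subscript $S$ means that we put $s_i=0$ for all $i\notin S$. Then $Z_S=f_Sf'_S$, and $Z_S$ is the sum over those $g\in G$ all of whose cycle lengths lie in $S$. It is not zero, since it contains $s_1^n$. Setting $s_1=1$ in a weighted homogeneous polynomial never merges monomials, because the exponent of $s_1$ can be recovered from the other exponents. In particular, if $f'_S|_{s_1=1}$ is constant, then $f'_S=\kappa s_1^{e'}$.

We also use other systems of nonnegative weights on variables. The top part of a nonzero polynomial is the sum of its terms of largest weight; the top part of a product is the product of the top parts. When all weights are positive we say top form.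

**Lemma 2 (four tests).** Let $\lambda,\mu,\nu$ be nonzero complex numbers and $\alpha,\beta,\gamma\ge1$ integers.

1. $\lambda x^\alpha+\mu y^\beta$ is squarefree in $\mathbb C[x,y]$ and divisible by neither $x$ nor $y$.
2. It is irreducible if $\gcd(\alpha,\beta)=1$.
3. $\lambda x^\alpha+\mu y^\beta+\nu z^\gamma$ is irreducible in $\mathbb C[x,y,z]$.
4. If the top form of a polynomial for some positive weights is irreducible over $K$, then the polynomial is irreducible over $K$.

*Proof.* (1) A multiple factor divides both partial derivatives, hence divides $x^{\alpha-1}$ and $y^{\beta-1}$, hence is constant. The second assertion is clear.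

(2) Give $x$ weight $\beta$ and $y$ weight $\alpha$. The polynomial is homogeneous of weight $\alpha\beta$, so any factor is homogeneous. By (1) the factor is divisible by neither $x$ nor $y$, so it contains a pure power $y^k$ and a pure power $x^i$, of equal weight: $\beta i=\alpha k$. By coprimality $\alpha\mid i$, and $0\le i\le\alpha$. If $i=0$ the factor has weight $0$ and is constant; if $i=\alpha$ it has weight $\alpha\beta$ and the cofactor is constant.

(3) View it as a polynomial in $z$ over $\mathbb C[x,y]$, with constant leading coefficient $\nu$. By (1) the constant term is squarefree, and it is nonconstant, so some prime $\pi$ of $\mathbb C[x,y]$ divides it exactly once. Eisenstein's criterion at $\pi$ applies.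

(4) In a factorization the top forms multiply, so one factor has constant top form. Since the weights are positive, this factor is constant. $\square$

**Lemma 3.** If $f'_S=\kappa s_1^{e'}$ and $G$ has a derangement (an element without fixed points) all of whose cycle lengths lie in $S$, then $e'=0$, that is, $f'$ is constant.

*Proof.* The coefficients of $Z_S$ are nonnegative and the derangement contributes a monomial without $s_1$, so $Z_S|_{s_1=0}\ne0$. If $e'>0$, then $f'_S|_{s_1=0}=0$ and so $Z_S|_{s_1=0}=0$, a contradiction. $\square$

The degree $9$ computation is the case $n=9$, $a=3$, $b=2$ of the next lemma.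

**Lemma 4 (coprime pair).** Let $a,b\ge2$. Suppose that

1. $G$ contains an element all of whose cycles have length $a$;
2. $G$ contains an element with exactly one fixed point and all other cycles of length $b$;
3. no element of $G$ with all cycle lengths in $\{1,a,b\}$ has both an $a$-cycle and a $b$-cycle.

Then $Z$ is irreducible over $\mathbb C$.

*Proof.* By (1) and (2), $a\mid n$ and $b\mid n-1$, so $a$ and $b$ are coprime and $a\neq b$. Put $S=\{1,a,b\}$. By (3), $Z_S|_{s_1=1}=1+A(s_a)+B(s_b)$, where $A$ and $B$ have nonnegative coefficients and zero constant term. Clearly $\deg A\le n/a$, with equality by (1). An element with cycle lengths in $\{1,b\}$ has $c_1\equiv n\equiv1\pmod b$, so $c_1\ge1$ and $c_b\le(n-1)/b$; by (2), $\deg B=(n-1)/b$. The degrees divide $n$ and $n-1$, so they are coprime. With weights $1/\deg A$ and $1/\deg B$ on $s_a$ and $s_b$, the top form is irreducible by Lemma 2(2), so $Z_S|_{s_1=1}$ is irreducible by Lemma 2(4). Hence, if $Z=ff'$, one of the factors, say $f'$, satisfies $f'_S=\kappa s_1^{e'}$. The element in (1) is a derangement with cycle lengths in $S$, so Lemma 3 gives $e'=0$. $\square$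

## 4. The theorems quoted, and the division into affine and non-affine groups

A primitive group with a nontrivial abelian normal subgroup is affine: $\Omega=V=\mathbb F_p^d$ and $G=V\rtimes H$, where $V$ acts by translations and $H\le GL(V)$ is irreducible. Conversely such a $G$ is primitive: a block containing $0$ of a group containing all translations is a subgroup of $V$, and it is invariant under the stabilizer $H$ of $0$, so it is $0$ or $V$. This is why the group of degree $9$ in Section 3 is primitive.

Besides Burnside's theorem that groups of order $p^aq^b$ are solvable, the following results are quoted. The first two depend on the classification of finite simple groups (CFSG).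

**(FKS)** Fein, Kantor and Schacher, *Relative Brauer groups II*, J. reine angew. Math. 328 (1981), Theorem 1: a finite transitive group of degree $>1$ contains a derangement of prime power order.

**(GS)** Guest and Spiga, *Finite primitive groups and regular orbits of group elements*, Trans. AMS 369 (2017), proving a conjecture of Giudici, Praeger and Spiga, J. Algebra 421 (2015): if $G$ is a finite primitive group and some $g\in G$ has no cycle of length $|g|$, then there are $k\ge1$, $\rho\ge1$, $m\ge5$ such that $\Omega=\Delta^\rho$, $\Delta$ is the set of $k$-subsets of $[m]=\{1,\dots,m\}$, and $\mathrm{Alt}(m)^\rho\trianglelefteq G\le\mathrm{Sym}(m)\,\mathrm{wr}\,\mathrm{Sym}(\rho)$ in product action.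

Here an element of the wreath product is given by $h_1,\dots,h_\rho\in\mathrm{Sym}(m)$ and $\pi\in\mathrm{Sym}(\rho)$. It sends $x\in\Delta^\rho$ to the point whose coordinate at $\pi(i)$ is $x_i^{h_i}$. The elements with $\pi=1$ form the base group. For $k=1$, $\rho=2$, $m=5$ the points are the cells of a $5\times5$ grid, and the group is generated by permutations of the rows, permutations of the columns, and the reflection $(x_1,x_2)\mapsto(x_2,x_1)$.

**(McL)** McLaughlin, *Some subgroups of $SL_n(\mathbb F_2)$*, Illinois J. Math. 13 (1969): an irreducible subgroup of $SL_n(2)$, $n\ge2$, generated by transvections is $SL_n(2)$, or $n\ge4$ is even and it is $Sp_n(2)$, $O_n^\pm(2)$, $S_{n+1}$ or $S_{n+2}$ (the symmetric groups on the natural $n$-dimensional section of the permutation module). This is needed only for Theorem B.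

Sections 5 to 8 treat affine groups, and Sections 9 and 10 the others. Section 11 passes from $\mathbb R$ to $\mathbb C$ in the affine case. The affine part of Theorem A does not use CFSG.

## 5. Affine groups in which an element of prime order fixes only the origin

Let $G=V\rtimes H$ with $V=\mathbb F_p^d$, $n=p^d$ and $H$ irreducible.

Suppose first that $H$ is a $p$-group. The number of vectors fixed by $H$ is divisible by $p$ and positive, so $H$ fixes a nonzero vector. By irreducibility this vector spans $V$; so $d=1$, $H=1$, and $Z=s_1^p+(p-1)s_p$ is irreducible over $\mathbb C$ by Proposition 1.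

From now on $H$ is not a $p$-group. Fix a prime $q\ne p$ dividing $|H|$. For $h\in H$ write $C_V(h)=\ker(h-1)$ and $[V,h]=\mathrm{im}(h-1)$. If $h$ has order $q$, then
$$V=C_V(h)\oplus[V,h].\tag{1}$$
Indeed $X^q-1=(X-1)r(X)$ with $r(1)=q\ne0$ in $\mathbb F_p$, so $V=\ker(h-1)\oplus\ker r(h)$, and $h-1$ is invertible on $\ker r(h)$.

Let $j=\min\dim C_V(h)$ over $h\in H$ of order $q$. Since $h\ne1$, we have $0\le j\le d-1$. Put $w=p^{d-j}-1$. An $h$ that attains the minimum has $p^j$ fixed points and all its other cycles have length $q$, so $q\mid n-p^j=p^jw$, and therefore $q\mid w$.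

**Lemma 5.** No element of $G$ with all cycle lengths in $\{1,p,q\}$ has both a $p$-cycle and a $q$-cycle.

*Proof.* Let $g$ be such an element. It has order $pq$; let $u,t\in\langle g\rangle$ have orders $p,q$. A point in a cycle of length $1$ or $p$ is fixed by $t$, and a point in a cycle of length $1$ or $q$ is fixed by $u$. So every point of $V$ is fixed by $u$ or by $t$. We count. Write $u:x\mapsto u_0x+v$. If $u_0=1$ then $u$ is a nontrivial translation and fixes nothing; otherwise its fixed points are none or a coset of $C_V(u_0)\ne V$. So $|\mathrm{Fix}(u)|\le p^{d-1}$. Since $q\nmid n$, $t$ fixes a point and is conjugate by a translation to some $h\in H$ of order $q$, so $|\mathrm{Fix}(t)|=|C_V(h)|\le p^{d-1}$. For $p\ge3$ the total is at most $2p^{d-1}<p^d$, a contradiction. For $p=2$, $[V,h]$ is nonzero and $h$ fixes no nonzero vector in it; as $GL_1(2)=1$, its dimension is at least $2$. So $|\mathrm{Fix}(t)|\le2^{d-2}$ and the total is at most $2^{d-1}+2^{d-2}<2^d$, a contradiction. $\square$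

If $j=0$, all hypotheses of Lemma 4 hold with $a=p$ (a nonzero translation), $b=q$ (an element $h$ of order $q$ with $C_V(h)=0$), and Lemma 5. So:

> If $j=0$ for some prime $q\neq p$ dividing $|H|$, then $Z$ is irreducible over $\mathbb C$.

## 6. Common fixed vectors, and the loss of coprimality

Let $j\ge1$. With $S=\{1,p,q\}$ we still have $Z_S|_{s_1=1}=1+A(s_p)+B(s_q)$ by Lemma 5, with $\deg A=p^{d-1}$. But an element whose cycle lengths are $1$ and $q$ now has at least $p^j$ fixed points, so $\deg B=(n-p^j)/q=p^jw/q$. The greatest common divisor of the two degrees is $p^j>1$, since $j\le d-1$ and $p\nmid w$. The top form is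
$$Cx^{p^{d-1}}+Ny^{p^jw/q},$$
and over $\mathbb C$ it splits into $p^j$ factors of the form $\lambda x^{p^{d-1-j}}+\mu y^{w/q}$. The test of Lemma 2(4) is silent, and we have no control in general over the lower terms of $A$ and $B$.

This does occur, with no better choice of $q$ available.

**Example ($3^3{:}A_4$).** Let $p=3$, $d=3$, and let $H\cong A_4$ be generated by the diagonal matrices with entries $\pm1$ and determinant $1$ and by the cyclic permutation matrices. The diagonal matrices act on the three coordinate lines by three distinct characters, which are permuted transitively, so $H$ is irreducible. The only prime $q\ne3$ dividing $|H|=12$ is $q=2$. The three involutions are $\mathrm{diag}(1,-1,-1)$ and its two rearrangements, so $j=1$ and $w=8$. We list all $27\cdot12=324$ elements.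

- The identity gives $s_1^{27}$, and the $26$ other translations give $26s_3^9$.
- For an involution $h$, the map $x\mapsto hx+v$ is an involution if $v\in[V,h]$ ($9$ choices), with $3$ fixed points. For the other $18$ choices of $v$ it has order $6$; its cube has linear part $h$ and translation part in $[V,h]$, so it has no fixed points, one $3$-cycle on the line fixed by that cube, and $6$-cycles elsewhere. To see the latter, take $v\in C_V(h)$ after conjugation by a translation: the map is $h$ composed with a commuting translation. In total this gives $27s_1^3s_2^{12}+54s_3s_6^4$.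
- For each of the eight $h\in H$ of order $3$, conjugate in $H$ to a cyclic permutation matrix, $\mathrm{im}(h-1)$ has dimension $2$. For $9$ choices of $v$ the map has $3$ fixed points and order $3$; for the other $18$ its cube is a nontrivial translation (in the case of a permutation matrix, by the vector all of whose coordinates are $v_1+v_2+v_3$), so all cycles have length $9$. In total this gives $72s_1^3s_3^8+144s_9^3$.

So
$$Z=s_1^{27}+26s_3^9+27s_1^3s_2^{12}+54s_3s_6^4+72s_1^3s_3^8+144s_9^3 .$$
With $S=\{1,2,3\}$ the top form is $26x^9+27y^{12}$, and $\gcd(9,12)=3$. Now keep $s_6$ too, and give $s_3,s_2,s_6$ the weights $\frac19,\frac1{12},\frac29$ and $s_1$ the weight $0$. The terms of weight $1$ are, at $s_1=1$ and with $z=s_6$,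
$$26x^9+27y^{12}+54xz^4;$$
the others have weight $0$ or $\frac89$. At $z=1$ this is $27y^{12}+x(26x^8+54)$, which is irreducible by Eisenstein's criterion in $y$ at the prime $x$.

The elements of order $pq$, which were excluded by the choice of $S$, supply the term that breaks the bad top form. The plan for the general case is to allow cycle lengths $1,p,q,pq$, with weights for which translations, the best elements of order $q$ and the derangements $x\mapsto hx+v$ with $0\ne v\in C_V(h)$ all have weight exactly $1$. We must then show that nothing has larger weight, and that the weight-one part is irreducible.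

## 7. The terms of weight one for cycle lengths $1,p,q,pq$

Keep $p,q,j,w$ as above, with $j\ge1$. Put $S=\{1,p,q,pq\}$ and
$$\omega(s_1)=0,\qquad \omega(s_p)=\frac pn,\qquad \omega(s_{pq})=\frac{pq}n,\qquad \omega(s_q)=\frac q{n-p^j}.$$

**Lemma 6.** All monomials of $Z_S$ have $\omega$-weight at most $1$. The monomials of weight $1$ are among the following.

1. $s_p^{n/p}$, with coefficient $C>0$.
2. $s_1^{p^j}s_q^{p^jw/q}$, with coefficient $N>0$.
3. $s_p^{p^{i-1}}s_{pq}^{(n-p^i)/(pq)}$ for $j\le i\le d-1$, with coefficient $M_i\ge0$. If some $h\in H$ of order $q$ has $\dim C_V(h)=i$, then $M_i>0$. (If the exponent is not an integer, put $M_i=0$.)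
4. $s_1^{p^l}s_p^{p^{j-1}-p^{l-1}}s_q^{p^lw/q}s_{pq}^{(p^j-p^l)w/(pq)}$ for $1\le l\le j-1$, with coefficient $M'_l\ge0$.

If $M'_l>0$, then there are $h\in H$ of order $q$ with $\dim C_V(h)=j$ and $u_0\in H$ of order $p$ that commutes with $h$, is trivial on $[V,h]$, and has a fixed space of dimension $l$ on $C_V(h)$.

*Proof.* The elements that contribute to $Z_S$ have order dividing $pq$. We go through the possible orders. The identity has weight $0$.

**Order $p$.** The weight is $pc_p/n=(n-c_1)/n\le1$, with equality exactly for derangements; these give (1). The nonzero translations are such, so $C>0$.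

**Order $q$.** Since $q\nmid n$, the element has a fixed point, so a translation conjugates it to some $h\in H$ of order $q$. Then $c_1=p^i$ with $i\ge j$, and the weight is $qc_q/(n-p^j)=(n-p^i)/(n-p^j)\le1$, with equality exactly for $i=j$. Since $n-p^j=p^jw$, this gives (2), and $N>0$ by the choice of $j$.

**Order $pq$: the cycle counts.** Write $g=ut=tu$ with $u,t\in\langle g\rangle$ of orders $p,q$. As before we may conjugate by a translation so that $t=h\in H$. Let $U=C_V(h)$, $|U|=p^i$, so $j\le i\le d-1$, and let $W=[V,h]$; thus $V=U\oplus W$ by (1). Write $u:x\mapsto u_0x+v$ with $u_0\in H$. For all $x$ we have $u_0hx+v=hu_0x+hv$, so $hv=v$ and $u_0h=hu_0$. Hence $v\in U$, and $u_0$ preserves $U$ and $W$. Decompose $x=x_U+x_W$: then $u$ fixes $x$ exactly when $u_0x_U+v=x_U$ and $u_0x_W=x_W$. Since $g^p$ generates $\langle t\rangle$ and $g^q$ generates $\langle u\rangle$,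
$$\mathrm{Fix}(g)=\mathrm{Fix}_U(u),\qquad \mathrm{Fix}(g^p)=U,\qquad \mathrm{Fix}(g^q)=\mathrm{Fix}_U(u)\times C_W(u_0).$$
The points fixed by $g^p$ are those in cycles of length $1$ or $p$, and those fixed by $g^q$ are those in cycles of length $1$ or $q$. So
$$c_1+pc_p=p^i,\qquad qc_q=c_1\bigl(|C_W(u_0)|-1\bigr),\qquad c_1+pc_p+qc_q+pqc_{pq}=n.\tag{2}$$

**Order $pq$: the weight.** Using (2), the weight of $g$ is
$$\frac{n-c_1-qc_q}{n}+\frac{qc_q}{n-p^j}=1+\frac{-c_1(n-p^j)+qc_qp^j}{n(n-p^j)}=1+\frac{c_1\bigl(p^j|C_W(u_0)|-n\bigr)}{n(n-p^j)}.$$
Since $|C_W(u_0)|\le|W|=p^{d-i}\le p^{d-j}$, this is at most $1$. Equality holds exactly when $c_1=0$, or when $c_1>0$, $i=j$ and $u_0$ is trivial on $W$.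

**Order $pq$: equality with $c_1=0$.** By (2), $c_p=p^{i-1}$, $c_q=0$ and $pqc_{pq}=n-p^i$. This is (3). Conversely, let $h\in H$ have order $q$ with $\dim C_V(h)=i$; here $i\ge j\ge1$, so there is $0\ne v\in C_V(h)$. The map $x\mapsto hx+v$ is $h$ times the commuting translation by $v$; it has order $pq$, and the translation has no fixed point on $U$, so $c_1=0$. Hence $M_i>0$.

**Order $pq$: equality with $c_1>0$, $i=j$, $u_0|_W=1$.** If $u_0=1$, then $u$ is a nontrivial translation and $c_1=0$, which is excluded. So $u_0\ne1$, and since $u_0|_W=1$, $u_0$ is a nontrivial element of order $p$ on $U$. Thus $C_U(u_0)$ is nonzero (a $p$-element fixes a nonzero vector) and proper. The nonempty set $\mathrm{Fix}_U(u)$ is a coset of $C_U(u_0)$, so $c_1=p^l$ with $1\le l\le j-1$. By (2), $c_p=p^{j-1}-p^{l-1}$, $qc_q=p^l(p^{d-j}-1)=p^lw$, and $pqc_{pq}=p^jw-p^lw$. This is (4), with the last assertion of the lemma. $\square$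

**Example ($2^4{:}S_5$).** Let $V\subset\mathbb F_2^5$ be the space of vectors of even weight, with $H=S_5$ permuting coordinates. The vectors of weight $2$ span $V$ and form one orbit, and two different vectors of weight $4$ have a sum of weight $2$; so $H$ is irreducible. Take $q=3$. There are $20$ elements of order $3$, all conjugate to $h=(1\,2\,3)$. Here $U=\{(a,a,a,b,c):a+b+c=0\}$, so $j=2$ and $w=3$.

Each of the $20$ elements $h$ has $|[V,h]|=4$ conjugates under translations, and these have disjoint sets for different $h$, so $N=80$. For $t=h$, the possible $u_0$ are $1$ and $(4\,5)$. With $u_0=1$ there are three choices of $v\ne0$, all giving type (3) with $i=2$. With $u_0=(4\,5)$, which fixes only $0$ and $e=(0,0,0,1,1)$ in $U$, the map $u$ has order $2$ exactly if $v\in\{0,e\}=(u_0-1)U$. In both cases $u$ has fixed points on $U$, and we get type (4) with $l=1$. So $M_2=240$, $M'_1=160$ and $M_3=0$.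

For $C$ we count involutions without fixed points: $15$ translations; for each of the $10$ transpositions $\tau$, the $8-2=6$ choices $v\in C_V(\tau)\setminus[V,\tau]$; none for the double transpositions, where $C_V=[V,\cdot]$ has order $4$. So $C=75$. With $x=s_2$, $y=s_3$, $z=s_6$ and $s_1=1$, the weight-one part is
$$75x^8+80y^4+240x^2z^2+160xy^2z .$$
Eisenstein's criterion at $x$ no longer applies at $z=1$, since the lowest pure power of $x$ is $x^2$.

## 8. Irreducibility of the weight-one part

Let $j\ge1$. Let $\Phi(x,y,z)$ be the weight-one part of $Z_S$ with $s_1=1$, $x=s_p$, $y=s_q$, $z=s_{pq}$.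

**Lemma 7.** If $\Phi$ is irreducible over $K$, then $Z$ is irreducible over $K$.

*Proof.* Let $Z=ff'$. The $\omega$-top parts of $f_S$ and $f'_S$ multiply to that of $Z_S$. At $s_1=1$ the latter is $\Phi$, so one of the two top parts, say that of $f'_S$, becomes constant at $s_1=1$. No monomials merge, so this top part is $\kappa s_1^{e'}$, of $\omega$-weight $0$. Thus all monomials of $f'_S$ have weight $0$, that is, they are powers of $s_1$, and $f'_S=\kappa s_1^{e'}$. Nonzero translations are derangements with all cycles of length $p$, so Lemma 3 gives $e'=0$. $\square$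

**Straightening an edge.** The aim of this step is to replace $\Phi$ by a polynomial with nonzero constant term. By Lemma 6,
$$\Phi(x,y,1)=Cx^{p^{d-1}}+\sum_{i=j}^{d-1}M_ix^{p^{i-1}}+\sum_{l=1}^{j-1}M'_l\,x^{p^{j-1}-p^{l-1}}y^{p^lw/q}+Ny^{p^jw/q},$$
and $M_j\ge1$, since $j\ge1$ and $j$ is attained. When $j=1$ the third sum is empty and the part free of $y$ is divisible by $x$ exactly once, so Eisenstein's criterion works as in $3^3{:}A_4$. For $j\ge2$ look at the exponents as points in the plane. The points of the third sum lie on the segment from $(p^{j-1},0)$ to $(0,p^jw/q)$, because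
$$\frac{p^{j-1}-p^{l-1}}{p^{j-1}}+\frac{p^lw/q}{p^jw/q}=1 .$$
A monomial substitution turns this segment into a set of pure powers of one variable, up to a common factor. Put $Q=pw/q$, an integer, and substitute $x=\xi^Q$, $y=\xi\eta$. Since $Qp^{l-1}=p^lw/q$, the terms with $M'_l$ and $N$ become $M'_l\,\xi^{Qp^{j-1}}\eta^{Qp^{l-1}}$ and $N\xi^{Qp^{j-1}}\eta^{Qp^{j-1}}$. With $p^{d-1}-p^{j-1}=p^{j-1}w$ we obtain
$$\Phi(\xi^Q,\xi\eta,1)=\xi^{Qp^{j-1}}\,\Psi(\xi,\eta),\tag{3}$$
$$\Psi=C\xi^{Qp^{j-1}w}+N\eta^{Qp^{j-1}}+\sum_{i=j+1}^{d-1}M_i\,\xi^{Q(p^{i-1}-p^{j-1})}+\sum_{l=1}^{j-1}M'_l\,\eta^{Qp^{l-1}}+M_j.\tag{4}$$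
For $2^4{:}S_5$ and $q=3$ we have $Q=2$ and $\Psi=75\xi^{12}+80\eta^4+160\eta^2+240$.

**Lemma 8.** $\Psi$ is irreducible over $\mathbb R$. It is irreducible over $\mathbb C$ unless
$$\text{(E)}\qquad p=2,\quad j\ge2,\quad M'_{j-1}>0,\quad M_i=0\ \text{ for all } j<i<d.$$

The top form of $\Psi$ is as reducible as before. What helps is that the next lower term is far below the top and is a single monomial. We compare it with a hypothetical factorization.

*Proof.* **Step 1: the weights in $\Psi$.** Give $\xi,\eta$ the weights $1,w$ and put $T=Qp^{j-1}w$. The top form is $\Psi_0=C\xi^T+N\eta^{T/w}$, squarefree by Lemma 2(1). The other terms of (4) have weights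
$$Q(p^{i-1}-p^{j-1})\ (j<i<d),\qquad Qp^{l-1}w\ (1\le l\le j-1),\qquad 0 .$$
These are pairwise distinct: within each family this is clear, and after division by $Q$ the first family has $p$-adic valuation $j-1$ while the second has valuation $l-1<j-1$, as $p\nmid w$. All of them are at most $T/p$, with equality only for $l=j-1$. For the first family,
$$Q(p^{i-1}-p^{j-1})\le Q(p^{d-2}-p^{j-1})<Q(p^{d-2}-p^{j-2})=\frac Tp ,$$
and for the second, $Qp^{l-1}w\le Qp^{j-2}w=T/p$.

Let $L$ be the nonzero term below the top form with largest weight $\lambda$; it exists because $M_j\ge1$. By distinctness, $L$ is a single monomial with positive coefficient, and it is the whole part of $\Psi$ of weight $\lambda$. Put $\delta=T-\lambda$, so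
$$\delta\ge T-\frac Tp\ge\frac T2.$$

**Step 2: an equation for $L$.** Suppose $\Psi=\Psi_1\Psi_2$ over $K$ with nonconstant factors. Let $F_1,F_2$ be their top forms, of weights $t_1,t_2>0$. Then $F_1F_2=\Psi_0$ and $t_1+t_2=T$, and $F_1,F_2$ are coprime because $\Psi_0$ is squarefree. Let $\varepsilon>0$ be least such that the part $\phi$ of $\Psi_1$ of weight $t_1-\varepsilon$ or the part $\psi$ of $\Psi_2$ of weight $t_2-\varepsilon$ is nonzero; it exists because $\Psi\ne\Psi_0$. By minimality of $\varepsilon$, the part of $\Psi$ of weight $T-\varepsilon$ is $F_1\psi+F_2\phi$, and the parts of weight strictly between $T-\varepsilon$ and $T$ vanish.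

If $F_1\psi+F_2\phi=0$, coprimality gives $F_1\mid\phi$ and $F_2\mid\psi$. But $\phi,\psi$ are homogeneous of weights smaller than $t_1,t_2$, so $\phi=\psi=0$, a contradiction. So this part is nonzero, which means $\varepsilon\ge\delta$. If $\varepsilon>\delta$, the part of weight $\lambda=T-\delta$ would vanish, but it is $L$. Hence $\varepsilon=\delta$ and
$$L=F_1\psi+F_2\phi.\tag{5}$$

**Step 3: the factors have equal weight.** If $\phi=0$ or $\psi=0$, then by (5) $F_1$ or $F_2$ divides the monomial $L$. It is then itself a nonconstant monomial dividing $\Psi_0$, contrary to Lemma 2(1). So $\phi,\psi\ne0$. If $t_1\ne t_2$, the smaller is less than $T/2\le\delta$, so the corresponding part, of weight $t_r-\delta<0$, is zero, a contradiction. So $t_1=t_2=T/2$. Since $\phi\ne0$, $\delta\le T/2$; hence $\delta=T/2$, and $\phi,\psi$ are nonzero constants. Also $\lambda=T/2\le T/p$ forces $p=2$ and equality in Step 1. So $j\ge2$ and $L=\mu\,\eta^{Q2^{j-2}}$ with $\mu=M'_{j-1}>0$. For $p$ odd, or $j=1$, or $M'_{j-1}=0$, we are done over both fields.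

**Step 4: a perfect square.** Put $X=\xi^{Q2^{j-2}w}$ and $Y=\eta^{Q2^{j-2}}$. Then $F_1F_2=CX^2+NY^2$, and (5) reads $\psi F_1+\phi F_2=\mu Y$. Therefore
$$(\psi F_1-\phi F_2)^2=(\psi F_1+\phi F_2)^2-4\phi\psi F_1F_2=(\mu^2-4\phi\psi N)Y^2-4\phi\psi C\,X^2.$$
If $\mu^2\ne4\phi\psi N$, the right side is squarefree by Lemma 2(1) and nonconstant, so it is not a square. Hence $\mu^2=4\phi\psi N$.

Over $\mathbb R$ this gives $\phi\psi>0$, and the square of a real polynomial equals $-4\phi\psi C\,X^2$, which is negative at $\xi=1$. This is a contradiction, so $\Psi$ is irreducible over $\mathbb R$.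

Over $\mathbb C$, since $\varepsilon=T/2=t_1=t_2$, there are no further parts: $\Psi_1=F_1+\phi$, $\Psi_2=F_2+\psi$, and $\Psi=\Psi_0+L+\phi\psi$. By the distinctness of weights in Step 1, $M_i=0$ for $j<i<d$. This is (E). $\square$

Condition (E) is where the argument stops, and it does not say that $\Psi$ factors. For $2^4{:}S_5$ and $q=3$, (E) holds, but $75\xi^{12}+80(\eta^4+2\eta^2+3)$ is irreducible over $\mathbb C$: the quadratic $Y^2+2Y+3$ has distinct nonzero roots, so $\eta^4+2\eta^2+3$ is squarefree, and Eisenstein's criterion in $\xi$ applies.

**Proposition 9.** Let $G$ be affine and primitive. Then $Z$ is irreducible over $\mathbb R$. It is irreducible over $\mathbb C$ unless $H$ is not a $p$-group and for every prime $q\ne p$ dividing $|H|$ we have $j\ge1$ and (E).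

*Proof.* The cases where $H$ is a $p$-group, or $j=0$ for some $q$, were settled in Section 5. Let $j\ge1$ and let $\Psi$ be irreducible over $K$. We return from $\Psi$ to $\Phi$. Let $\Phi=\Phi_1\Phi_2$ over $K$. By (3),
$$\Phi_1(\xi^Q,\xi\eta,1)\,\Phi_2(\xi^Q,\xi\eta,1)=\xi^{Qp^{j-1}}\Psi .$$
Since $\Psi$ is irreducible, and $\xi\nmid\Psi$ because $M_j\ne0$, for some $r$ the polynomial $\Phi_r(\xi^Q,\xi\eta,1)$ is a constant times a power of $\xi$. The monomial $x^\alpha y^\beta$ goes to $\xi^{Q\alpha+\beta}\eta^\beta$, and the map $(\alpha,\beta)\mapsto(Q\alpha+\beta,\beta)$ is injective. So $\Phi_r(x,y,1)=\kappa x^\alpha$. Since $\Phi(x,y,1)$ contains $Ny^{p^jw/q}$, it is not divisible by $x$, and $\alpha=0$. Further, $\Phi$ is $\omega$-homogeneous, so $\Phi_r$ is too. As $z$ has positive weight, setting $z=1$ merges no monomials of $\Phi_r$, and $\Phi_r=\kappa z^\gamma$. Since $\Phi$ contains $Cx^{n/p}$, it is not divisible by $z$, and $\gamma=0$. So $\Phi$ is irreducible over $K$, and Lemma 7 applies. Lemma 8 tells when $\Psi$ is irreducible. $\square$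

## 9. Transitive groups in which elements of order $pq$ have a $pq$-cycle

Away from affine groups there is no normal subgroup of translations to supply a convenient derangement. On the other hand three primes are available, and a polynomial $\lambda x^\alpha+\mu y^\beta+\nu z^\gamma$ is irreducible without any coprimality, by Lemma 2(3). The condition that keeps the variables apart is this:

$$(*)\qquad\text{for all distinct primes } p,q,\ \text{every element of order } pq \text{ has a cycle of length } pq.$$

For example, $\mathrm{Sym}(5)$ on $5$ points fails $(*)$, because $(1\,2\,3)(4\,5)$ has order $6$. On the $10$ pairs of points it satisfies $(*)$: the elements of order $pq$ are the conjugates of $(1\,2\,3)(4\,5)$, which permutes the six pairs $\{\alpha,\beta\}$ with $\alpha\le3<\beta$ in one cycle.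

**Proposition 10.** Let $G$ be transitive of degree $n>1$, with $|G|$ divisible by at least three primes, and assume $(*)$. Then $Z$ is irreducible over $\mathbb C$.

*Proof.* Let $Z=ff'$ over $\mathbb C$.

**Step 1: three primes make one factor trivial on $S$.** Let $p_1,p_2,p_3$ be distinct primes dividing $|G|$ and $S=\{1,p_1,p_2,p_3\}$. Let $g\in G$ have all cycle lengths in $S$. If $|g|$ were divisible by $p_ip_k$ with $i\ne k$, some power of $g$ would have order $p_ip_k$. A power of a cycle of prime length consists of that length or of fixed points, so this power too has all cycle lengths in $S$, and no cycle of length $p_ip_k$, contrary to $(*)$. So $g$ has order $1$ or some $p_i$, and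
$$Z_S|_{s_1=1}=1+A_1(s_{p_1})+A_2(s_{p_2})+A_3(s_{p_3}).$$
Each $A_i$ is nonconstant, because by Cauchy's theorem there are elements of order $p_i$. With weight $1/\deg A_i$ on $s_{p_i}$, the top form is irreducible by Lemma 2(3), so $Z_S|_{s_1=1}$ is irreducible by Lemma 2(4). After exchanging $f,f'$ if necessary, $f'_S|_{s_1=1}$ is constant.

We cannot apply Lemma 3 yet: there may be no derangement with cycle lengths in $S$.

**Step 2: moving to a set that contains a derangement.** By (FKS) there are a prime $r$ and a derangement of $r$-power order. Choose $p\in\{p_1,p_2,p_3\}$ with $p\ne r$ and put $S'=\{1,p\}\cup\{r^k:k\ge1\}$. Let $g$ have all cycle lengths in $S'$. Its order is a power of $r$, or $p$ times a power of $r$. In the second case, if the order is divisible by $pr$, some power of $g$ has order $pr$. Its cycle lengths are powers of $r$ or lie in $\{1,p\}$, so it has no $pr$-cycle, contrary to $(*)$. So $g$ is an $r$-element or has order $p$. With $\mathbf w=(s_r,s_{r^2},\dots)$,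
$$Z_{S'}|_{s_1=1}=E(\mathbf w)+A(s_p),$$
where $A$ is nonconstant. As a polynomial in $s_p$ over $\mathbb C[\mathbf w]$ this has a constant leading coefficient, so its factor $P=f'_{S'}|_{s_1=1}$ has a constant leading coefficient too. Hence the degree of $P$ in $s_p$ does not change when we set $\mathbf w=0$. But $P|_{\mathbf w=0}=f'_{\{1,p\}}|_{s_1=1}$ is obtained from $f'_S|_{s_1=1}$ by setting variables to $0$, so it is constant by Step 1. So $P$ has degree $0$ in $s_p$ and equals its leading coefficient, a constant. Thus $f'_{S'}=\kappa s_1^{e'}$.

**Step 3.** The derangement of $r$-power order has all cycle lengths in $S'$, so $e'=0$ by Lemma 3. $\square$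

Primitivity was not used: Proposition 10 gives absolute irreducibility for every transitive group whose order has at least three prime divisors and which satisfies $(*)$.

## 10. Non-affine primitive groups

Let $G$ be primitive and not affine. If $G$ were solvable, a minimal normal subgroup would be abelian and $G$ affine. So $G$ is not solvable, and by Burnside's theorem at least three primes divide $|G|$. If every $g\in G$ has a cycle of length $|g|$, then $(*)$ holds and Proposition 10 applies. Otherwise (GS) gives $\Omega=\Delta^\rho$ and
$$\mathrm{Alt}(m)^\rho\trianglelefteq G\le\mathrm{Sym}(m)\,\mathrm{wr}\,\mathrm{Sym}(\rho),\qquad m\ge5,$$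
where $\Delta$ is the set of $k$-subsets of $[m]$. As $\mathrm{Alt}(m)^\rho$ acts nontrivially, $1\le k\le m-1$, and replacing subsets by their complements we may assume $1\le k\le m/2$. Then $\mathrm{Sym}(m)$ acts faithfully on $\Delta$. Put $D=|\Delta|=\binom mk\ge m\ge5$, so $n=D^\rho$.

The next lemma describes the only way in which two parts of an element can avoid each other.

**Lemma 11.** Let $u,t\in G$ be nontrivial with disjoint supports. Then for some coordinate $i$, both $u$ and $t$ lie in the base group and are trivial on all coordinates other than $i$.

*Proof.* Disjointness means $\mathrm{Fix}(u)\cup\mathrm{Fix}(t)=\Omega$. An element that moves a coordinate $i$ to $i'\ne i$ has at most $n/D$ fixed points, because at a fixed point $x_{i'}$ is determined by $x_i$. A nontrivial element of the base group is nontrivial on some coordinate, where it moves at least two points of $\Delta$; so it has at most $n(D-2)/D$ fixed points. If $u$ or $t$ moves coordinates, then, since $1\le D-2$,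
$$|\mathrm{Fix}(u)|+|\mathrm{Fix}(t)|\le\frac nD+\frac{n(D-2)}D<n,$$
a contradiction. So both lie in the base group. If $u_i\ne1$ and $t_{i'}\ne1$ with $i\ne i'$, a point with $x_i$ moved by $u_i$ and $x_{i'}$ moved by $t_{i'}$ is moved by both, a contradiction. So if $u_i\ne1$, then $t$ is trivial off $i$; hence $t_i\ne1$, and in the same way $u$ is trivial off $i$. $\square$

**The case $k\ge2$: verification of $(*)$.** Let $g\in G$ have order $pq$ and no $pq$-cycle, and let $u,t\in\langle g\rangle$ have orders $p,q$. Every cycle of $g$ has length $1$, $p$ or $q$; points in cycles of length $1$ or $p$ are fixed by $t$, and those in cycles of length $1$ or $q$ by $u$. So $u,t$ have disjoint supports. By Lemma 11 they are given, in one coordinate, by elements $a,b\in\mathrm{Sym}(m)$ of orders $p,q$ such that no $k$-subset of $[m]$ is moved by both. Since $k\le m/2$ and $m\ge5$, we have $m-k\ge m/2>2$.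

- Suppose some $\alpha\in[m]$ is moved by both $a$ and $b$. Choose a $k$-set containing $\alpha$ and avoiding $\alpha^a$ and $\alpha^b$, which is possible since $k-1\le m-3$. It is moved by $a$, because its image contains $\alpha^a$, and likewise by $b$, a contradiction.
- Otherwise take $\alpha$ moved by $a$ and $\beta$ moved by $b$. The supports of $a,b$ on $[m]$ are disjoint, so $\{\alpha,\alpha^a\}$ and $\{\beta,\beta^b\}$ are disjoint. Choose a $k$-set containing $\alpha,\beta$ and avoiding $\alpha^a,\beta^b$, which is possible since $0\le k-2\le m-4$. It is moved by both, a contradiction.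

So $(*)$ holds and Proposition 10 applies.

**The case $k=1$: a coprime pair.** Now $\Omega=[m]^\rho$, and $(*)$ can fail, as for $\mathrm{Sym}(5)$ on $5$ points. We return to Lemma 4. Put
$$(a,b)=\Bigl(m,\frac{m-1}2\Bigr)\ \text{ if } m \text{ is odd},\qquad (a,b)=\Bigl(\frac m2,m-1\Bigr)\ \text{ if } m \text{ is even}.$$
Since $m\ge5$, in both cases $a,b\ge2$, $\gcd(a,b)=1$ and $a+b>m$. The group $\mathrm{Alt}(m)$ contains an element $\alpha$ with all cycles of length $a$: an $m$-cycle with $m$ odd, or two $\frac m2$-cycles. It contains an element $\beta$ with one fixed point and all other cycles of length $b$: two $\frac{m-1}2$-cycles, or one $(m-1)$-cycle of odd length. So $G$ contains $(\alpha,1,\dots,1)$, with all cycles of length $a$, and $(\beta,\dots,\beta)$. Under the latter the cycle of $x$ has length equal to the least common multiple of the lengths of the cycles of $\beta$ through the $x_i$; so there is exactly one fixed point and all other cycles have length $b$.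

It remains to check (3) of Lemma 4. Suppose $g\in G$ has all cycle lengths in $\{1,a,b\}$ and has both an $a$-cycle and a $b$-cycle. As $\gcd(a,b)=1$, the element $u=g^b$ fixes all points outside the $a$-cycles of $g$ and has all its nontrivial cycles of length $a$; similarly for $t=g^a$ and $b$. So $u,t$ are nontrivial with disjoint supports. By Lemma 11 they come from elements of $\mathrm{Sym}(m)$ in a single coordinate, with disjoint nonempty supports on $[m]$ and with nontrivial cycles of lengths $a$ and $b$ respectively. So $a+b\le m$, a contradiction. Lemma 4 applies.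

**Proposition 12.** $Z$ is irreducible over $\mathbb C$ for every non-affine primitive $G$.

Together with Proposition 9 this proves Theorem A, and so the conjecture is true. $\blacksquare$

## 11. Transvections and irreducibility over the complex numbers

Theorem B remains for $G=V\rtimes H$ affine with $H$ not a $p$-group. By Proposition 9 it suffices to find one prime $q\ne p$ dividing $|H|$ for which $j=0$ or (E) fails; since (E) contains $j\ge2$, this means: for which (E) fails. If $p$ is odd, (E) fails for every $q$. So let $p=2$; all $q$ are odd.

**Definition.** A transvection of $V=\mathbb F_2^d$ is a linear map $\tau\ne1$ whose fixed space is a hyperplane. Equivalently $\tau-1$ has rank $1$. (Over $\mathbb F_2$ such a map, if invertible, has determinant $1$.) For instance, in $2^4{:}S_5$ the transposition $(4\,5)$ fixes exactly the vectors with $x_4=x_5$ and is a transvection of $V$.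

For $h\in H$ of odd prime order call $\dim V-\dim C_V(h)=\dim[V,h]$ its rank.

**What (E) implies.** Suppose (E) holds for $q$. First, $M'_{j-1}>0$, so by Lemma 6 there is $u_0\in H$, trivial on $W=[V,h]$, whose fixed space on $U=C_V(h)$ has dimension $j-1=\dim U-1$. Its fixed space on $V=U\oplus W$ is a hyperplane, so $u_0$ is a transvection. Secondly, $j\ge2$. Thirdly, $M_i=0$ for $j<i<d$, so by Lemma 6(3) all elements of order $q$ in $H$ have $\dim C_V(h)=j$, that is, the same rank.

So if $H$ contains no transvections, (E) fails for every odd prime $q$ dividing $|H|$, and we are done. Assume that $H$ contains transvections, and let $1\ne T\trianglelefteq H$ be the subgroup they generate.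

**$T$ reducible.** The aim is to find elements of order $3$ with different ranks. By Clifford's theorem $V=V_1\oplus\dots\oplus V_s$ with $V_i$ irreducible $T$-modules, $s\ge2$. The space $C_V(T)$ is $H$-invariant, as $T\trianglelefteq H$, and proper, as $T\ne1$; hence it is $0$. If $\dim V_i=1$, then $T$ acts trivially on $V_i$ since $GL_1(2)=1$, a contradiction; so $\dim V_i\ge2$. For a transvection $\tau$ the rank of $\tau-1$ on $V$, which is $1$, is the sum of its ranks on the $V_i$. So $\tau$ acts nontrivially on exactly one $V_i$, as a transvection there. Let $T_i$ be generated by the transvections of $H$ that are nontrivial on $V_i$. Then $T_i$ is trivial on $V_{i'}$ for $i'\ne i$. Since $T$ is generated by $T_1,\dots,T_s$, $T_i$ induces on $V_i$ the same group as $T$. So $T_i$ acts faithfully and irreducibly on $V_i$ and is generated by transvections there. The order of every group in (McL) is divisible by $3$: $SL_n(2)$ contains $SL_2(2)\cong S_3$, $Sp_n(2)$ contains $Sp_2(2)\cong S_3$, $S_{n+1}$ and $S_{n+2}$ with $n\ge4$ contain $3$-cycles, and for $O^\pm_n(2)$, $n\ge4$ even, the order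
$$2\cdot2^{r(r-1)}(2^r\mp1)\prod_{i=1}^{r-1}(2^{2i}-1),\qquad r=n/2\ge2,$$
has the factor $2^2-1$. So there are $h_1\in T_1$ and $h_2\in T_2$ of order $3$. They commute, both $h_1$ and $h_1h_2$ have order $3$, and the rank of $h_1h_2$ is the sum of the positive ranks of $h_1$ and $h_2$. The ranks of $h_1$ and $h_1h_2$ differ, so (E) fails for $q=3$.

**$T$ irreducible, $d\le3$.** Since $T\ne1$, $d\ge2$. By (McL) $T=SL_d(2)$, and $3$ divides $|T|$. An element $h$ of order $3$ acts on $[V,h]\neq0$ without nonzero fixed vectors, so $[V,h]$ is a sum of $2$-dimensional irreducible modules (as $X^2+X+1$ is irreducible over $\mathbb F_2$), and the rank is even and at least $2$. So for $q=3$ we have $j\le d-2\le1$, and (E) fails.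

**$T$ irreducible, $d\ge4$.** By (McL), $T$ is $SL_d(2)$, $Sp_d(2)$, $O_d^\pm(2)$, $S_{d+1}$ or $S_{d+2}$, with $d$ even in all cases but the first.

If $T=O_4^-(2)$ or $T=S_5$, both with $d=4$, then $|T|=120$ and $T$ has an element of order $5$. Since $2$ has order $4$ modulo $5$, the nontrivial irreducible modules of a group of order $5$ over $\mathbb F_2$ have dimension $4$. So this element fixes no nonzero vector of $\mathbb F_2^4$; thus $j=0$ for $q=5$, and (E) fails.

In all other cases $T$ contains elements of order $3$ of ranks $2$ and $4$, so (E) fails for $q=3$: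

- $SL_d(2)\ge SL_2(2)\times SL_2(2)$, acting on two complementary planes and trivially on the rest; take an element of order $3$ in one factor, and a product of one from each.
- $Sp_d(2)\ge Sp_2(2)\times Sp_2(2)$, in the same way.
- For $O_d^\pm(2)$, here with $d\ge6$ or of type $O_4^+$, the space has two orthogonal anisotropic planes as orthogonal summands: the sum of two such planes is of type $O_4^+$, and for $d\ge6$ a complement of dimension $d-4\ge2$ of either type can be added. Each plane contributes $O_2^-(2)\cong S_3$, whose elements of order $3$ have rank $2$ on the plane.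
- For $S_N$ with $N\ge6$ take a $3$-cycle and a product of two disjoint $3$-cycles. On the permutation module $\mathbb F_2^N$ their fixed spaces have dimensions $N-2$ and $N-4$, so the ranks are $2$ and $4$. Passing to the natural section (the vectors of even weight, modulo the all-one vector when $N$ is even) removes only trivial composition factors. For an element $h$ of odd order, $\langle h\rangle$ acts completely reducibly, so its rank is the total dimension of its nontrivial composition factors, and this does not change.

In every case (E) fails for some prime $q\ne p$ dividing $|H|$. With Propositions 9 and 12 this proves Theorem B. $\blacksquare$
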